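# The exact loss in quadratic Liapunov bounds for transient growth

## The constant $2n-2$

Let $\mathbb K\in\{\mathbb R,\mathbb C\}$ and $n\ge 1$. A matrix $A\in\mathbb K^{n\times n}$ is called *stable* if all its eigenvalues have negative real part. We write $\|\cdot\|$ for the spectral norm, $\|\cdot\|_F$ for the Frobenius norm, and $A^*$ for the conjugate transpose (the transpose if $\mathbb K=\mathbb R$). The letter $P$ always denotes a Hermitian matrix in $\mathbb K^{n\times n}$ (real symmetric if $\mathbb K=\mathbb R$). We write $P\succ0$ for positive definite and $P\preceq 0$ for negative semidefinite, and $\kappa(P)=\lambda_{\max}(P)/\lambda_{\min}(P)$ for $P\succ 0$. For stable $A$ put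
$$M(A)=\sup_{t\ge0}\|e^{At}\|,\qquad C(A)=\inf\{\sqrt{\kappa(P)}\;:\;P\succ0,\ PA+A^*P\preceq0\}.$$

**Theorem 1.** For both $\mathbb K=\mathbb R$ and $\mathbb K=\mathbb C$,
$$\sup_{A\in\mathbb K^{n\times n}\ \text{stable}}\frac{C(A)}{M(A)}=\begin{cases}1,&n=1,\\ 2n-2,&n\ge2.\end{cases}$$
For $n\ge2$ the supremum is not attained: $C(A)<(2n-2)M(A)$ for every stable $A$. Consequently, over either field, (a) the supremum is at most $n$ if and only if $n\le2$, and (b) the supremum equals $n$ if and only if $n\le 2$.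

The question behind this comes from "Transient Effects of Linear Dynamical Systems", where it is stated as open whether the supremum equals $n$. The theorem says that $n$ is the right value for $n=1$ and $n=2$. From $n=3$ on, both the equality and the bound by $n$ fail, because $2n-2>n$. Statements (a) and (b) follow from the displayed formula by comparing $2n-2$ with $n$.

## What $M(A)$ and $C(A)$ measure

A stable system $\dot x=Ax$ decays eventually, but a solution may first grow. The number $M(A)$ is the worst growth factor. It is at least $1$ (take $t=0$), and it is finite because a stable $A$ satisfies $\|e^{At}\|\le c\,e^{-\delta t}$ for some $c,\delta>0$.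

The standard way to bound $M(A)$ is to find a quadratic function $x^*Px$ that does not increase along solutions. More generally, suppose $P\succ0$ and $PA+A^*P\preceq2\beta P$. Along a solution $x(t)$,
$$\frac{d}{dt}\big(e^{-2\beta t}x^*Px\big)=e^{-2\beta t}x^*(PA+A^*P-2\beta P)x\le0,$$
so $\lambda_{\min}(P)\|x(t)\|^2\le x(t)^*Px(t)\le e^{2\beta t}x(0)^*Px(0)\le e^{2\beta t}\lambda_{\max}(P)\|x(0)\|^2$. Hence
$$\|e^{At}\|\le\sqrt{\kappa(P)}\,e^{\beta t}\qquad(t\ge0). \tag{1}$$
We call $P$ *feasible* for $A$ if $P\succ 0$ and $PA+A^*P\preceq0$. By (1) with $\beta=0$, every feasible $P$ gives $M(A)\le\sqrt{\kappa(P)}$, and $C(A)$ is the best bound of this kind. So $C(A)/M(A)\ge1$ always, and the quotient measures how much is lost by insisting on a quadratic function. Feasible $P$ exist: $P=\int_0^\infty e^{A^*t}e^{At}\,dt$ is positive definite and solves the Liapunov equation $PA+A^*P=-I$.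

For $n=1$ every $P$ is a positive number, so $\kappa(P)=1$ and $C(A)=1$; also $|e^{At}|\le1$ with equality at $t=0$, so $M(A)=1$. This settles $n=1$. In any dimension, a stable normal matrix is unitarily diagonalizable, so $P=I$ is feasible and $C(A)=M(A)=1$. A loss therefore needs non-normality.

## Cayley factors and a Jordan block

To see a loss we need lower bounds for $C(A)$ that are better than $M(A)$. The inequality (1) says that the functions $e^{st}$, applied to $A$, have norm at most $\sqrt{\kappa(P)}$. The next lemma says that other functions have the same property.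

**Lemma 2.** Let $P$ be feasible for $A$ (with $P$ real symmetric or complex Hermitian), let $z_1,\dots,z_m>0$ and $p(s)=\prod_{j=1}^m\frac{z_j+s}{z_j-s}$. Then $\|p(A)\|\le\sqrt{\kappa(P)}$. Hence $\|p(A)\|\le C(A)$.

**Proof.** Put $S=P^{1/2}$ and $T=SAS^{-1}$. Then $T+T^*=S^{-1}(PA+A^*P)S^{-1}\preceq0$, that is, $\operatorname{Re}\langle Tx,x\rangle\le0$ for all $x$. For $z>0$,
$$\|(z-T)x\|^2=z^2\|x\|^2-2z\operatorname{Re}\langle Tx,x\rangle+\|Tx\|^2\ge z^2\|x\|^2,$$
so $z-T$ is invertible, and
$$\|(z+T)x\|^2-\|(z-T)x\|^2=4z\operatorname{Re}\langle Tx,x\rangle\le0,$$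
so $(z+T)(z-T)^{-1}$ is a contraction. A product of contractions is a contraction, so $\|p(T)\|\le1$, and $\|p(A)\|=\|S^{-1}p(T)S\|\le\|S^{-1}\|\|S\|=\sqrt{\kappa(P)}$. $\square$

Let us use this on
$$A_a=\begin{pmatrix}-1&a\\0&-1\end{pmatrix},\qquad a\ge2,\qquad e^{A_at}=e^{-t}\begin{pmatrix}1&at\\0&1\end{pmatrix}.$$
The corner entry $ate^{-t}$ has maximum $a/e$, and $\|e^{A_at}\|\le e^{-t}(1+at)\le1+a/e$. So $a/e\le M(A_a)\le1+a/e$.

For $C(A_a)$, try $P=\operatorname{diag}(1,h^2)$ with $h\ge1$. Then
$$PA_a+A_a^*P=\begin{pmatrix}-2&a\\a&-2h^2\end{pmatrix}\preceq0\iff 4h^2\ge a^2,$$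
so $h=a/2$ is allowed and $C(A_a)\le a/2$. Conversely, Lemma 2 with the single factor $z=1$ gives
$$(1+A_a)(1-A_a)^{-1}=\begin{pmatrix}0&a\\0&0\end{pmatrix}\begin{pmatrix}\tfrac12&\tfrac a4\\0&\tfrac12\end{pmatrix}=\begin{pmatrix}0&\tfrac a2\\0&0\end{pmatrix},$$
so $C(A_a)\ge a/2$. Thus $C(A_a)=a/2$ exactly, and $C(A_a)/M(A_a)\to e/2\approx1.36$ as $a\to\infty$.

The corner entry of $f(A_a)$ is $a f'(-1)$. The functions $f(s)=e^{st}$ have $f'(-1)=te^{-t}\le1/e$, while the Cayley factor has $f'(-1)=\frac12$. The exponentials are a small subfamily of the functions that $C(A)$ must control. To push the quotient up, we should replace the functional $f\mapsto f'(-1)$ by one that separates the two families as much as possible.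

## A functional that separates exponentials from Cayley products

Take a diagonal $\Lambda$ with widely spaced negative entries $-N,-N^2,\dots,-N^n$ and a functional $f\mapsto\sum_kq_kf(-N^k)$. What can $e^{st}$ do at these points? For fixed $t\geq 0$ the values $\varepsilon_k=e^{-N^kt}$ lie in $(0,1]$ and are nonincreasing in $k$. A product of Cayley factors, by contrast, can change sign between any two consecutive points and have modulus near $1$ at all of them.

For $n=2$ take $q=(1,-1)$: exponentials give $\varepsilon_1-\varepsilon_2\in[0,1]$, while one Cayley factor with its zero between the two points gives nearly $1-(-1)=2$. For $n=3$ take $q=(1,-2,1)$: exponentials give $(\varepsilon_1-\varepsilon_2)-(\varepsilon_2-\varepsilon_3)\in[-1,1]$, while two Cayley factors give nearly $1+2+1=4$. This already exceeds $n=3$. What remains is to build a matrix $A$ for which this one functional dominates the norm. From now on $n\ge2$.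

**Proposition 3.** For $n\ge 2$ and either field, $\sup_A C(A)/M(A)\ge2n-2$.

The matrices constructed below are real, and Lemma 2 allows complex Hermitian $P$. The spectral norm of a real matrix is the same over $\mathbb R$ and $\mathbb C$, since $\|X(x+iy)\|^2=\|Xx\|^2+\|Xy\|^2$ for real $X,x,y$. So both fields are covered at once.

**Step 1: the weights.** This step fixes $q$ so that partial sums are small and the total mass is large. Let $q_1=1$, $q_k=2(-1)^{k-1}$ for $2\le k\le n-1$, and $q_n=(-1)^{n-1}$. Put $\sigma_k=q_1+\dots+q_k$. Then $\sigma_1=1$, each step by $\pm2$ flips the sign, so $\sigma_k=(-1)^{k-1}$ for $k\le n-1$, and $\sigma_n=(-1)^{n-2}+(-1)^{n-1}=0$. Also $q_k$ has sign $(-1)^{k-1}$, and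
$$\sum_{k=1}^n|q_k|=1+2(n-2)+1=2n-2.$$
Under the constraints $|\sigma_k|\le1$ and $\sigma_n=0$ no weights do better: $|q_1|=|\sigma_1|\le1$, $|q_k|=|\sigma_k-\sigma_{k-1}|\le2$ for $2\le k\le n-1$, and $|q_n|=|\sigma_{n-1}|\le1$.

**Step 2: amplifying one functional.** This step finds a similarity $R$ such that $\|R^{-1}XR\|$ is governed by $\sum_kq_kf(-N^k)$ when $X=f(\Lambda)$. Let $b=(1,\dots,1)^T$ and let $c=(q_1,\dots,q_n)$ be a row vector. For diagonal $X=f(\Lambda)$ we have $cXb=\sum_kq_kf(-N^k)$. Because $cb=\sigma_n=0$, the vector $b$ lies in $\ker c$. So we can choose a real matrix $F=[f_1,\dots,f_n]$ with $f_1=b$, with $f_1,\dots,f_{n-1}$ a basis of the $(n-1)$-dimensional space $\ker c$, and with $cf_n=1$. Then $f_n\notin\ker c$, so $F$ is invertible. Moreover $cF=e_n^T$, where $e_n$ is the last unit vector; equivalently, the last row of $F^{-1}$ is $c$. Hence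
$$(F^{-1}XF)_{n1}=cXb\qquad\text{for every }X.$$
This placement forces $cb=(F^{-1}F)_{n1}=0$, which is why we wanted $\sigma_n=0$. The matrix $F$ depends only on $n$. For $n=2$ one may take $c=(1,-1)$, $F=\begin{pmatrix}1&1\\1&0\end{pmatrix}$, $F^{-1}=\begin{pmatrix}0&1\\1&-1\end{pmatrix}$.

For $\tau\ge1$ let $d=(d_1,\dots,d_n)=(\tau,1,\dots,1,\tau^{-1})$ and $R=F\operatorname{diag}(d)$. Then
$$(R^{-1}XR)_{ij}=(F^{-1}XF)_{ij}\,\frac{d_j}{d_i},\qquad (R^{-1}XR)_{n1}=\tau^2\,cXb .$$
For every other position, $d_j/d_i\le\tau$: if $i\ne n$ then $d_i\ge1$ and $d_j\le\tau$, and if $i=n$, $j\ne1$ then $d_j\le1$ and $1/d_n=\tau$. A matrix has norm at least the modulus of each entry. On the other hand, if $E$ denotes $R^{-1}XR$ with its $(n,1)$ entry replaced by $0$, then $\|E\|\le\|E\|_F\le\tau\|F^{-1}XF\|_F\le\tau\sqrt n\,\|F^{-1}\|\|F\|\|X\|$. With $\gamma=\sqrt n\,\|F\|\|F^{-1}\|$ this gives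
$$\tau^2|cXb|\le\|R^{-1}XR\|\le\tau^2|cXb|+\gamma\tau\|X\|. \tag{2}$$

For $N>1$ let $\Lambda=-\operatorname{diag}(N,N^2,\dots,N^n)$ and $A=R^{-1}\Lambda R$, a real stable matrix.

**Step 3: $M(A)$ is at most about $\tau^2$.** Here we use that exponentials only see the partial sums. With $\varepsilon_k=e^{-N^kt}$, Abel summation and $\sigma_n=0$ give
$$|c\,e^{\Lambda t}b|=\Big|\sum_{k=1}^nq_k\varepsilon_k\Big|=\Big|\sum_{k=1}^{n-1}\sigma_k(\varepsilon_k-\varepsilon_{k+1})\Big|\le\sum_{k=1}^{n-1}(\varepsilon_k-\varepsilon_{k+1})=\varepsilon_1-\varepsilon_n\le1 .$$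
Since $e^{At}=R^{-1}e^{\Lambda t}R$ and $\|e^{\Lambda t}\|\le1$, (2) gives $M(A)\le\tau^2+\gamma\tau$.

**Step 4: $C(A)$ is at least about $(2n-2)\tau^2$.** Here we choose a Cayley product whose signs match those of $q$. Let $z_j=N^{j+1/2}$ for $1\le j\le n-1$ and $p(s)=\prod_{j=1}^{n-1}\frac{z_j+s}{z_j-s}$. Then
$$p(-N^k)=\prod_{j=1}^{n-1}\frac{N^{j+1/2}-N^k}{N^{j+1/2}+N^k}=\prod_{j=1}^{n-1}\frac{N^{j+1/2-k}-1}{N^{j+1/2-k}+1}.$$
The factors with $j<k$ are negative, and there are $k-1$ of them; the others are positive. The exponent $m=j+\frac12-k$ has $|m|\ge\frac12$, so each factor has modulus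
$$\frac{N^{|m|}-1}{N^{|m|}+1}\ge\rho_N:=\frac{\sqrt N-1}{\sqrt N+1}.$$
So $p(-N^k)$ has the sign $(-1)^{k-1}$ of $q_k$ and modulus at least $\rho_N^{n-1}$. By Lemma 2 and the left half of (2),
$$C(A)\ge\|p(A)\|=\|R^{-1}p(\Lambda)R\|\ge\tau^2\Big|\sum_{k=1}^nq_kp(-N^k)\Big|=\tau^2\sum_{k=1}^n|q_k||p(-N^k)|\ge\tau^2(2n-2)\rho_N^{n-1}.$$

**Step 5: the limit.** Combining Steps 3 and 4,
$$\frac{C(A)}{M(A)}\ge(2n-2)\,\rho_N^{n-1}\,\frac{\tau^2}{\tau^2+\gamma\tau}.$$
Since $\gamma$ depends only on $n$ and $\rho_N\to1$ as $N\to\infty$, the right side tends to $2n-2$ as $N\to\infty$ and $\tau\to\infty$. $\square$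

All matrices used have $n$ distinct real negative eigenvalues. Once Theorem 1 is proved, $2n-2$ is therefore also the supremum over this small class of real matrices.

## Three estimates that do not bound $C(A)$ by $M(A)$

For the upper bound we must produce, for a given stable $A$, a feasible $P$ with $\sqrt{\kappa(P)}<(2n-2)M(A)$. A first choice is the solution of $PA+A^*P=-I$. For $A=\operatorname{diag}(-1,-m)$ with $m\ge1$ it is $P=\operatorname{diag}(\frac12,\frac1{2m})$, so $\kappa(P)=m$ is unbounded, although $M(A)=C(A)=1$. A fixed right-hand side does not work.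

A second choice, say over $\mathbb R$, starts from the norm $|x|_\star=\sup_{t\ge0}\|e^{At}x\|$. It satisfies $\|x\|\le|x|_\star\le M(A)\|x\|$, and $|e^{As}x|_\star\le|x|_\star$ for $s\ge 0$, so it is a perfect but non-quadratic Liapunov function. By John's ellipsoid theorem there is $P\succ0$ with $x^TPx\le|x|_\star^2\le n\,x^TPx$, whence $x^TPx\le M(A)^2\|x\|^2$ and $\|x\|^2\le n\,x^TPx$, so $\sqrt{\kappa(P)}\le\sqrt n\,M(A)$. The argument stops at feasibility: it gives only $x(t)^TPx(t)\le|x(t)|_\star^2\le|x(0)|_\star^2\le n\,x(0)^TPx(0)$, not monotonicity. This cannot be repaired. If some such $P$ were feasible for every $A$, then $C(A)\le\sqrt n\,M(A)$ for every $A$, which contradicts Proposition 3 because $2n-2>\sqrt n$ for $n\ge2$.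

So we keep the constraint $PA+A^*P\preceq0$ exactly and take the optimal $P$. Its optimality is certified by convex duality, which will produce $X,Y,Z\succeq0$ with $\operatorname{tr}Y=1$, $\operatorname{tr}X=C(A)^2$ and $X-Y=AZ+ZA^*$. The task becomes to bound $\operatorname{tr}X$ by means of $M(A)$. The obvious move is to integrate this Liapunov equation:
$$Z=\int_0^\infty e^{At}(Y-X)e^{A^*t}\,dt .$$
But now quantities such as $\int_0^\infty\|e^{At}\|^2dt$ appear, and these are not controlled by $M(A)$: replacing $A$ by $\mu A$ with $\mu>0$ leaves $M$ unchanged and divides the integral by $\mu$. We need a formula for $X$ in which $e^{At}$ is averaged against a kernel whose total mass does not depend on the time scale.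

The Cayley factors suggest what it should look like. For stable $A$ and $z>0$ we have $\int_0^\infty e^{At}e^{-zt}dt=(z-A)^{-1}$, hence
$$-(z+A)(z-A)^{-1}=I-2z(z-A)^{-1}=I-\int_0^\infty e^{At}\,2ze^{-zt}\,dt. \tag{3}$$
The kernel $2ze^{-zt}$ has mass $2$ for every $z$. With up to $n-1$ factors one hopes for mass $2(n-1)$. The matrix version of such kernels is the following.

**Definition 4.** A pair $(L,G)$ with $L\in\mathbb C^{r\times r}$, $G\in\mathbb C^{r\times n}$ is *lossless* if $L+L^*=GG^*$. Its kernel is $K(t)=G^*e^{-Lt}G\in\mathbb C^{n\times n}$, $t\ge0$.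

For $r=n=1$, $L=z>0$ and $G=\sqrt{2z}$ form a lossless pair with kernel $2ze^{-zt}$, which is the one in (3).

**Lemma 5.** If $(L,G)$ is lossless with $L\in\mathbb C^{r\times r}$, then $\|e^{-Lt}\|\le1$ for $t\ge0$, and $\int_0^\infty\|K(t)\|\,dt\le2r$.

**Proof.** The lossless relation says that the energy lost by $e^{-Lt}$ is exactly what passes through $G^*$:
$$\frac{d}{ds}\big(e^{-L^*s}e^{-Ls}\big)=-e^{-L^*s}(L^*+L)e^{-Ls}=-e^{-L^*s}GG^*e^{-Ls}\preceq0 .$$
So $e^{-L^*s}e^{-Ls}\preceq I_r$ for $s\ge 0$, which is the first claim. Taking traces and integrating over $[0,T]$,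
$$\int_0^T\|G^*e^{-Ls}\|_F^2\,ds=\operatorname{tr}\big(I_r-e^{-L^*T}e^{-LT}\big)\le r .$$
In the same way $\frac{d}{ds}\big(e^{-Ls}e^{-L^*s}\big)=-e^{-Ls}GG^*e^{-L^*s}$ gives $\int_0^T\|e^{-Ls}G\|_F^2\,ds\le r$. Let $T\to\infty$ in both. Since $K(2s)=(G^*e^{-Ls})(e^{-Ls}G)$, the Cauchy–Schwarz inequality yields
$$\int_0^\infty\|K(t)\|\,dt=2\int_0^\infty\|K(2s)\|\,ds\le2\int_0^\infty\|G^*e^{-Ls}\|_F\,\|e^{-Ls}G\|_F\,ds\le2r.\qquad\square$$

## The optimal $P$ and its dual certificate

Now we prove that $C(A)<(2n-2)M(A)$ for every stable $A$, $n\ge2$.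

**Step 1: reduction to $\mathbb K=\mathbb C$.** This step lets us use complex unitary matrices later. Let $A$ be real, and let $P$ be complex Hermitian and feasible. Conjugating, $\bar P\succ0$ and $\bar PA+A^*\bar P\preceq0$, so $\bar P$ is feasible, and so is $\operatorname{Re}P=\frac12(P+\bar P)$, which is real symmetric. From $\lambda_{\min}(P)I\preceq P,\bar P\preceq\lambda_{\max}(P)I$ we get the same bounds for $\operatorname{Re}P$, so $\kappa(\operatorname{Re}P)\le\kappa(P)$. Hence $C(A)$ is the same whether $P$ ranges over real symmetric or complex Hermitian matrices. $M(A)$ also does not depend on the field. From now on $\mathbb K=\mathbb C$.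

**Step 2: $C(A)^2$ as a semidefinite program.** This step puts the problem in a form to which duality applies. If $P$ is feasible, then dividing it by $\lambda_{\min}(P)$ gives a feasible matrix with $I\preceq P\preceq\kappa(P)I$. Conversely, $I\preceq P\preceq kI$ implies $\kappa(P)\le k$. So $\kappa_*:=C(A)^2$ is the value of
$$\min\ k\quad\text{subject to}\quad P-I\succeq0,\quad kI-P\succeq0,\quad-(PA+A^*P)\succeq0 .$$
For any $k_0$, the set of $(k,P)$ satisfying the constraints with $k\le k_0$ is closed and bounded (note $k\ge1$ and $I\preceq P\preceq k_0I$), so the minimum is attained, at some $(\kappa_*,P_*)$. Moreover there is a strictly feasible point: take the positive definite solution of $PA+A^*P=-I$, multiply it by a large number so that $P\succ I$, and take $k$ so large that $kI\succ P$.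

If $\kappa_*=1$, then $C(A)=1<2\le(2n-2)M(A)$ and we are done. So assume $\kappa_*>1$.

**Step 3: multipliers.** This step produces the dual certificate. The Hermitian matrices form a real vector space with inner product $\operatorname{tr}UV$, and $\operatorname{tr}UV\ge0$ if $U,V\succeq0$. We recall strong duality under Slater's condition (Boyd–Vandenberghe, *Convex Optimization*, §5.9), in the form needed. Suppose a linear function is minimized under finitely many constraints $g_i(v)\succeq0$ with $g_i$ affine, the value is finite, and some $v$ has all $g_i(v)\succ0$. Then there are multipliers $X_i\succeq0$ such that the infimum over all $v$ of the Lagrangian (objective minus $\sum_i\operatorname{tr}X_ig_i(v)$) equals the value of the problem. Here, with multipliers $X,Y,Z\succeq0$, the Lagrangian is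
$$k-\operatorname{tr}X(P-I)-\operatorname{tr}Y(kI-P)+\operatorname{tr}Z(PA+A^*P)=k(1-\operatorname{tr}Y)+\operatorname{tr}X+\operatorname{tr}P\,(Y-X+AZ+ZA^*),$$
where we used $\operatorname{tr}ZPA=\operatorname{tr}PAZ$ and $\operatorname{tr}ZA^*P=\operatorname{tr}PZA^*$. This is affine in $(k,P)$, where $k$ is any real number and $P$ any Hermitian matrix. Its infimum is finite only if the coefficients of $k$ and $P$ vanish, and then the infimum is $\operatorname{tr}X$. So there are $X,Y,Z\succeq0$ with
$$\operatorname{tr}Y=1,\qquad\operatorname{tr}X=\kappa_*,\qquad X-Y=AZ+ZA^*. \tag{4}$$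
At the optimal point $(\kappa_*,P_*)$ the Lagrangian also equals $\kappa_*$. Therefore the three nonnegative numbers $\operatorname{tr}X(P_*-I)$, $\operatorname{tr}Y(\kappa_*I-P_*)$ and $-\operatorname{tr}Z(P_*A+A^*P_*)$ have sum $0$, and each is $0$. If $U,V\succeq0$ and $\operatorname{tr}UV=0$, then $\|V^{1/2}U^{1/2}\|_F^2=\operatorname{tr}U^{1/2}VU^{1/2}=0$, so $V^{1/2}U^{1/2}=0$ and $UV=0$. Hence
$$X(P_*-I)=0,\qquad Y(\kappa_*I-P_*)=0,\qquad Z(P_*A+A^*P_*)=0. \tag{5}$$

**Step 4: $X$ and $Y$ are orthogonal.** This will later remove the identity term, the analogue of the $I$ in (3). By (5), $XP_*=X$, and taking adjoints, $P_*Y=\kappa_*Y$. So $XY=XP_*Y=\kappa_*XY$, and since $\kappa_*\ne1$, $XY=0$. Put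
$$D=X^{1/2},\qquad B=Y^{1/2}.$$
Since $\operatorname{ran}B=\operatorname{ran}Y\subset\ker X=\ker D$, we have $D^*B=DB=0$. Also $\|B\|_F^2=\operatorname{tr}Y=1$ and $\|D\|_F^2=\operatorname{tr}X=\kappa_*$.

**Step 5: the rank of $Z$.** This step is the source of $n-1$ instead of $n$. Let $r=\operatorname{rank}Z$. If $Z$ were invertible, (5) would give $P_*A+A^*P_*=0$. Then $P_*^{1/2}AP_*^{-1/2}$ would be skew-Hermitian, and $A$ would have purely imaginary spectrum, contradicting stability. So $r\le n-1$. If $Z=0$, then $X=Y$ by (4), and $\kappa_*=\operatorname{tr}X=\operatorname{tr}Y=1$, which we excluded. So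
$$1\le r\le n-1.$$

## From the certificate to a lossless pair

The next steps turn the identity $X-Y=AZ+ZA^*$, which is quadratic in the factors $D,B$, into a linear relation between $D$ and $B$ of the shape (3).

**Step 6: a linear relation between $D$ and $B$.** This step extracts $D$ from $B$ up to the range of $Z$. Write $Z=WW^*$ with $W\in\mathbb C^{n\times r}$ of full column rank, and let $\Pi$ be the orthogonal projection onto $(\operatorname{ran}W)^\perp$. Then $\Pi W=0$ and $W^*\Pi=0$. Multiplying (4) by $\Pi$ on both sides gives $\Pi(X-Y)\Pi=0$, that is,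
$$(\Pi D)(\Pi D)^*=(\Pi B)(\Pi B)^*.$$
Call this matrix $H^2$ with $H\succeq0$. By polar decomposition of square matrices, $\Pi D=HU_1$ and $\Pi B=HU_2$ with unitary $U_1,U_2$, so $\Pi D=\Pi BU$ with $U=U_2^*U_1$ unitary. Hence $\Pi(D-BU)=0$, so every column of $D-BU$ lies in $\operatorname{ran}W$, and there is $G\in\mathbb C^{r\times n}$ with
$$D=BU+WG. \tag{6}$$

**Step 7: how $A$ acts on $\operatorname{ran}W$.** This step finds the matrix $L$. From (6) and $UU^*=I$,
$$X-Y=DD^*-BB^*=BUG^*W^*+WGU^*B^*+WGG^*W^*. \tag{7}$$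
On the other hand $X-Y=AWW^*+WW^*A^*$. Multiply both expressions by $\Pi$ on the left; the terms starting with $W$ disappear, and we get $\Pi AW\,W^*=\Pi BUG^*W^*$. Since $W^*$ maps onto $\mathbb C^r$, this means $\Pi(AW-BUG^*)=0$. So there is $L\in\mathbb C^{r\times r}$ with
$$AW=BUG^*+WL. \tag{8}$$

**Step 8: the pair is lossless.** Insert (8) into $AWW^*+WW^*A^*$:
$$X-Y=BUG^*W^*+WGU^*B^*+W(L+L^*)W^*.$$
Comparing with (7), $W(L+L^*)W^*=WGG^*W^*$. Since $W$ is injective and $W^*$ is surjective,
$$L+L^*=GG^*. \tag{9}$$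
So $(L,G)$ is a lossless pair, of size $r\le n-1$.

**Step 9: the integral formula.** This step eliminates $W$. By (8),
$$\frac{d}{dt}\big(e^{At}We^{-Lt}\big)=e^{At}(AW-WL)e^{-Lt}=e^{At}BUG^*e^{-Lt}.$$
By stability $e^{At}\to0$ exponentially, and $\|e^{-Lt}\|\le1$ by Lemma 5. Integrating over $[0,\infty)$ gives
$$-W=\int_0^\infty e^{At}BUG^*e^{-Lt}\,dt .$$
Insert this into (6). With the kernel $K(t)=G^*e^{-Lt}G$,
$$D=BU-\int_0^\infty e^{At}BU\,K(t)\,dt. \tag{10}$$
This is the matrix counterpart of (3). By Lemma 5 and Step 5,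
$$\int_0^\infty\|K(t)\|\,dt\le2r\le2n-2. \tag{11}$$

**Step 10: the bound.** This step compares norms in (10). Multiply (10) on the left by $D^*$ and take traces. The first term vanishes since $D^*B=0$. Since $|\operatorname{tr}D^*V|\le\|D\|_F\|V\|_F$ and $\|e^{At}BUK(t)\|_F\le\|e^{At}\|\,\|B\|_F\,\|K(t)\|$, we get
$$\kappa_*=\|D\|_F^2\le\int_0^\infty\big|\operatorname{tr}\big(D^*e^{At}BUK(t)\big)\big|\,dt\le\|D\|_F\|B\|_F\int_0^\infty\|e^{At}\|\,\|K(t)\|\,dt .$$
Here $\|D\|_F=\sqrt{\kappa_*}$ and $\|B\|_F=1$, so division by $\sqrt{\kappa_*}$ gives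
$$C(A)=\sqrt{\kappa_*}\le\int_0^\infty\|e^{At}\|\,\|K(t)\|\,dt. \tag{12}$$
Bounding $\|e^{At}\|$ by $M(A)$ and using (11) already gives $C(A)\le(2n-2)M(A)$.

**Step 11: strictness.** The entries of $K$ are analytic functions of $t$. They are not all identically zero, since otherwise (12) would give $\kappa_*=0$. So $K(t)\ne0$ except at isolated points. There is $T$ with $\|e^{At}\|<1\le M(A)$ for all $t\ge T$. Therefore
$$\int_0^\infty\big(M(A)-\|e^{At}\|\big)\|K(t)\|\,dt>0,$$
because the integrand is nonnegative everywhere and positive almost everywhere on $[T,\infty)$. All the integrals are finite by (11), so (12) and (11) yield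
$$C(A)<M(A)\int_0^\infty\|K(t)\|\,dt\le(2n-2)M(A).$$
Together with Proposition 3 and the case $n=1$, this proves Theorem 1. $\square$

## The certificate of the Jordan block, computed

For $A_a$ with $a>2$ every object in the proof can be written down. Put $h=a/2>1$, so that $C(A_a)=h$, $\kappa_*=h^2$, and $P_*=\operatorname{diag}(1,h^2)$ is optimal. The equations (5) force $X$ to be a multiple of $e_1e_1^T$ and $Y$ a multiple of $e_2e_2^T$; the traces give
$$X=h^2e_1e_1^T,\qquad Y=e_2e_2^T .$$
The matrix $P_*A_a+A_a^*P_*=\begin{pmatrix}-2&2h\\2h&-2h^2\end{pmatrix}$ has kernel spanned by $w=(h,1)^T$, so $Z$ is a multiple of $ww^T$. Since $A_aw=(-h+2h,-1)^T=(h,-1)^T$,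
$$A_aww^T+ww^TA_a^*=\begin{pmatrix}2h^2&0\\0&-2\end{pmatrix},$$
and $Z=\frac12ww^T$ satisfies (4). So $r=1$ and $W=\frac1{\sqrt2}w$, while $D=h\,e_1e_1^T$ and $B=e_2e_2^T$.

Take $U=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. Then $BU=-e_2e_1^T$, and
$$D-BU=(he_1+e_2)e_1^T=w\,e_1^T=WG\qquad\text{with }G=\sqrt2\,e_1^T,$$
which is (6). Next, $BUG^*=-\sqrt2\,e_2$, so $A_aW-BUG^*=\frac1{\sqrt2}(h,-1+2)^T=W$. This is (8) with $L=1$, and $L+L^*=2=GG^*$ is (9). The kernel is $K(t)=2e^{-t}e_1e_1^T$, of mass exactly $2=2n-2$; it is the kernel of the Cayley factor with $z=1$ that gave the lower bound for $C(A_a)$. Finally, (10) reads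
$$-e_2e_1^T+\int_0^\infty2e^{-2t}\begin{pmatrix}at\\1\end{pmatrix}dt\;e_1^T=-e_2e_1^T+\begin{pmatrix}a/2\\1\end{pmatrix}e_1^T=h\,e_1e_1^T=D .$$
The quotient stays below $2$ here for a visible reason: the kernel $2e^{-t}$ is spread over times at which $\|e^{A_at}\|$ is well below its maximum.

## Arbitrary rates and marginal stability

The bound (1) allows any rate $\beta$, and the theorem extends to that setting, including matrices whose growth is exactly of order $e^{\beta t}$.

**Proposition 6.** Let $n\ge2$, $\beta\in\mathbb R$, and let $A\in\mathbb K^{n\times n}$ satisfy $M_\beta:=\sup_{t\ge0}e^{-\beta t}\|e^{At}\|<\infty$. Then there is $P\succ0$ with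
$$PA+A^*P\preceq2\beta P,\qquad\sqrt{\kappa(P)}\le(2n-2)M_\beta,$$
and the constant $2n-2$ is optimal.

**Proof.** For every eigenvalue $\lambda$ of $A$ we have $e^{t\operatorname{Re}\lambda}\le\|e^{At}\|\le M_\beta e^{\beta t}$ for all $t\ge0$, so $\operatorname{Re}\lambda\le\beta$. Hence for $\varepsilon>0$ the matrix $A_\varepsilon=A-(\beta+\varepsilon)I$ is stable, and
$$M(A_\varepsilon)=\sup_{t\ge0}e^{-(\beta+\varepsilon)t}\|e^{At}\|\le M_\beta .$$
By Theorem 1, $C(A_\varepsilon)<(2n-2)M(A_\varepsilon)$, so there is a feasible matrix for $A_\varepsilon$ over $\mathbb K$ with $\sqrt{\kappa}\le(2n-2)M_\beta$. After scaling it we have $P_\varepsilon$ with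
$$I\preceq P_\varepsilon\preceq(2n-2)^2M_\beta^2\,I,\qquad P_\varepsilon A+A^*P_\varepsilon\preceq2(\beta+\varepsilon)P_\varepsilon .$$
These $P_\varepsilon$ lie in a compact set. A limit point $P$ as $\varepsilon\to0$ satisfies $I\preceq P\preceq(2n-2)^2M_\beta^2I$ and $PA+A^*P\preceq2\beta P$, as required.

For optimality, fix $\beta$ and suppose that the statement holds with a constant $\theta$ in place of $2n-2$. Let $A_0$ be one of the matrices of Proposition 3 and put $A=A_0+\beta I$. Then $M_\beta=M(A_0)$, and $PA+A^*P\preceq2\beta P$ says exactly that $P$ is feasible for $A_0$. So $C(A_0)\le\theta M(A_0)$, and letting $A_0$ run through the family of Proposition 3 gives $\theta\ge2n-2$. $\square$
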